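# Generic global rigidity in $\ell_q^d$ for even $q$: a rank criterion

## 1. Edge lengths on a line

Throughout, $G=(V,E)$ is a finite simple graph with $n=|V|$ vertices. Put the vertices on the real line by a map $x:V\to\mathbb R$ and record the length $|x(i)-x(j)|$ of every edge $ij$. Do these numbers determine $x$ up to an isometry $s\mapsto\pm s+c$ of the line? If so, the pair $(G,x)$ is called globally rigid. On the line this has a complete and easy answer for "generic" $x$. We prove it first, because one half of it is reused later.

Fix a vertex $v_0$ and an orientation of each edge. For $x\in\mathbb K^V$ with $\mathbb K\in\{\mathbb R,\mathbb C\}$ and an edge $e=(i,j)$ put $(\partial x)_e=x(i)-x(j)$. So $\partial x\in\mathbb K^E$, and $\partial$ kills constants. After a translation we may assume $x(v_0)=0$. Such an $x$ is called generic if the $n-1$ numbers $x(i)$, $i\ne v_0$, are algebraically independent over $\mathbb Q$. They are then also algebraically independent over the field $\overline{\mathbb Q}$ of algebraic numbers. A graph with $n\ge3$ is 2-connected if it is connected and has no cut vertex. In a 2-connected graph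 any two edges lie on a common cycle (a textbook fact).

**Lemma 1.** Let $G$ be 2-connected with $n\ge 3$, let $q\ge1$ be an integer, and let $x,y\in\mathbb K^V$ vanish at $v_0$, with $x$ generic. If $(\partial y)_e^q=(\partial x)_e^q$ for all $e\in E$, then $y=\zeta x$ for a single $\zeta\in\mathbb K$ with $\zeta^q=1$.

*Proof.* Genericity gives $(\partial x)_e\neq0$, so $(\partial y)_e=\zeta_e(\partial x)_e$ with $\zeta_e^q=1$. The number $\zeta_e$ does not depend on the orientation of $e$. Take a cycle $i_1i_2\dots i_mi_1$ with edges $e_t=i_ti_{t+1}$ (indices mod $m$). The differences $y(i_t)-y(i_{t+1})$ sum to zero, so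
$$0=\sum_t\zeta_{e_t}\big(x(i_t)-x(i_{t+1})\big)=\sum_t(\zeta_{e_t}-\zeta_{e_{t-1}})\,x(i_t).$$
The coefficients are in $\overline{\mathbb Q}$, and the $x(i)$ with $i\ne v_0$ are linearly independent over $\overline{\mathbb Q}$. Hence $\zeta_{e_t}=\zeta_{e_{t-1}}$ whenever $i_t\neq v_0$. At most one $i_t$ equals $v_0$. So of the $m$ equalities between consecutive edges around the cycle at most one is missing, and $\zeta$ is constant on the cycle. As any two edges lie on a common cycle, $\zeta$ is constant on $E$. Then $\partial(y-\zeta x)=0$. Since $G$ is connected, $y-\zeta x$ is constant, and it vanishes at $v_0$. $\square$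

**Proposition 2.** Let $n\ge3$ and let $x$ be generic on the line. Then $(G,x)$ is globally rigid if and only if $G$ is 2-connected.

*Proof.* Suppose $G$ is 2-connected and $y$ has the same edge lengths. Translate so that $y(v_0)=0$. Lemma 1 with $q=2$ and $\mathbb K=\mathbb R$ gives $y=\pm x$.

Suppose $G$ is disconnected. Translate a component not containing $v_0$ by $c\neq0$. The lengths do not change, the new $y$ has $y(v_0)=0$ and $y\ne x$, and for all but finitely many $c$ also $y\neq -x$. So $y$ is not an isometric image of $x$.

Suppose $v$ is a cut vertex of the connected graph $G$. Write $V=A\cup B$ with $A\cap B=\{v\}$, both $A\setminus v$ and $B\setminus v$ nonempty, and every edge inside $A$ or inside $B$. Reflect $A$ in the point $x(v)$: put $y(i)=2x(v)-x(i)$ on $A$ and $y=x$ on $B$. All edge lengths are kept. For $i\in A\setminus v$ and $j\in B\setminus v$, the equation $|2x(v)-x(i)-x(j)|=|x(i)-x(j)|$ would give $x(v)=x(i)$ or $x(v)=x(j)$, which is excluded. So the distance between $i$ and $j$ changes. $\square$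

So on the line either every generic $x$ is globally rigid or none is, and the case is decided by a polynomial-time test. (For $n=2$ the condition is that the edge is present; for $n=1$ everything is globally rigid.)

**The general question.** Let $d\ge1$, let $q\geq4$ be even, and let $\|x\|_q=(\sum_i|x_i|^q)^{1/q}$ on $\mathbb R^d$. A framework is a pair $(G,p)$ with $p:V\to\mathbb R^d$. It is *globally rigid in $\ell_q^d$* if every $p':V\to\mathbb R^d$ with $\|p'(i)-p'(j)\|_q=\|p(i)-p(j)\|_q$ for all $ij\in E$ is the image of $p$ under an isometry of $(\mathbb R^d,\|\cdot\|_q)$. Let $\mathcal{GR}_q(G,d)$ be the set of such $p\in(\mathbb R^d)^V$. We ask for two statements.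

- (a) For every $G$, the set $\mathcal{GR}_q(G,d)$ or its complement has measure zero.
- (b) There is a randomized polynomial time algorithm which, given $G$ (with $q,d$ fixed), decides which case of (a) holds.

With the Euclidean norm in place of $\|\cdot\|_q$, both statements are a theorem of Gortler, Healy and Thurston. For $\ell_q$ with $q\ge 4$ even, they are known for $d=2$. The extension to $d\ge3$ is posed as an open problem in "Mathematisches Forschungsinstitut Oberwolfach" (https://ems.press/content/serial-article-files/51353?nt=1). We shall prove (a) and (b) for every even $q\ge4$ and every $d\ge1$.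

**What changes when $d\ge2$.** Write $p=(x_1,\dots,x_d)$, where $x_k\in\mathbb R^V$ collects the $k$-th coordinates. The $q$-th powers of the edge lengths form the vector $\sum_k(\partial x_k)^q\in\mathbb R^E$, with powers taken coordinatewise. If we knew each summand, Lemma 1 would finish the job in each coordinate, but we only know the sum. On the other side, the flip at a cut vertex was visible, and in higher dimension there may be nothing to flip. The graph $K_4$ in the plane shows this. In the Euclidean plane every framework on $K_4$ is globally rigid, because all pairwise distances are given. In $\ell_q^2$, as we shall see, no generic framework on $K_4$ is globally rigid, although $K_4$ has no cut vertex. So we need a new invariant, a way to split the sum when the invariant is favorable, and a way to produce a second realization, without seeing it, when it is not.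

## 2. The measurement map, its derivative, and the isometries of $\ell_q^d$

From now on $q\ge4$ is even and $n\ge2$. Products and powers of vectors in $\mathbb K^E$ are coordinatewise. Put
$$U=\{x\in\mathbb R^V:x(v_0)=0\},\qquad P=U^d,\qquad N=d(n-1)=\dim P .$$
For $x\in U$ and $p=(x_1,\dots,x_d)\in P$ let $g(x)=(\partial x)^q\in\mathbb R^E$ and
$$f(p)=\sum_kg(x_k),\qquad\text{so } f(p)_{ij}=\|p(i)-p(j)\|_q^q .$$
The derivatives are
$$df_p(u)=q\sum_k(\partial x_k)^{q-1}\,\partial u_k,\qquad d^2f_p(u,z)=q(q-1)\sum_k(\partial x_k)^{q-2}\,\partial u_k\,\partial z_k. \tag{1}$$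
Because $q$ is even there are no absolute values: $f$ is a polynomial map with integer coefficients and $f\ge0$ coordinatewise. We use the same notation over $\mathbb C$ ($U_{\mathbb C}$, $P_{\mathbb C}$, with the bilinear pairing $\langle\cdot,\cdot\rangle$ on $\mathbb C^E$).

**Definition (tangent spaces).** $T_x=\{(\partial x)^{q-1}\partial u:u\in U\}$ and $T(p)=\operatorname{im}df_p=\sum_kT_{x_k}$.

**Definition (generic, rigid).** A point $p\in P_{\mathbb K}$ is generic if its $N$ coordinates are algebraically independent over $\mathbb Q$. The graph $G$ is rigid if $df_p$ is injective on $P$ for generic $p$.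

We use one remark repeatedly. If $H(p)$ is a matrix whose entries are polynomials in $p$ with integer coefficients, then its maximal rank is attained at every generic $p$, real or complex, because a minor that is not identically zero does not vanish there. In particular "$df_p$ injective for generic $p$" is equivalent to "$df_p$ injective for some $p$".

Almost every configuration in $(\mathbb R^d)^V$ has a generic translate $p-p(v_0)\in P$: the non-generic points of $P$ form a countable union of zero sets of nonzero polynomials, and the preimage of a null set under a surjective linear map is null. Global rigidity is translation invariant. So we work in $P$.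

A rigid graph is connected, since translating a component that avoids $v_0$ gives a kernel vector of $df_p$. For $d=1$ the converse holds: if $x$ is generic, $(\partial x)^{q-1}\partial u=0$ forces $\partial u=0$, hence $u=0$ when $G$ is connected.

**Example ($K_4$ in the plane is rigid).** Here $N=6=|E|$. Take $v_0=1$ and $p(1)=(0,0)$, $p(2)=(1,0)$, $p(3)=(2,1)$, $p(4)=(0,1)$. Let $u$ be in the kernel of $df_p$, and write $u(i)=(u_1(i),u_2(i))$ with $u(1)=0$. Edge $12$ gives $u_1(2)=0$, and edge $14$ gives $u_2(4)=0$. Edge $34$ gives $u_1(3)=u_1(4)=:s$. Put $r=u_2(2)$. Edge $23$, with difference vector $(1,1)$, gives $s+u_2(3)=r$. Edge $24$, with difference vector $(1,-1)$, gives $-r=s$. Edge $13$, with difference vector $(2,1)$, gives $2^{q-1}s+u_2(3)=0$. Hence $u_2(3)=r-s=-2s$ and $(2^{q-1}-2)s=0$. So $s=0$ and $u=0$.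

**Isometries.** Isometries of $\ell_q^d$ are affine (Mazur–Ulam). Let $A$ be a linear isometry and $F(x)=\sum_ix_i^q$. Then $F(Ax)=F(x)$. Taking determinants of Hessians on both sides and cancelling the constants,
$$\det(A)^2\prod_i(Ax)_i^{q-2}=\prod_ix_i^{q-2}.$$
Since $q-2>0$, unique factorization shows that each linear form $(Ax)_i$ is a multiple of some $x_j$. As $A$ is invertible, it is a monomial matrix, and $F(Ax)=F(x)$ forces its nonzero entries to be $\pm1$. So the isometries are $x\mapsto\sigma x+c$ with $\sigma\in B_d$, the group of signed permutations, of order $2^dd!$. For $p,p'\in P$ we have $p(v_0)=p'(v_0)=0$, so $p'$ is an isometric image of $p$ iff $p'\in B_d\,p$. The group acts on $P$ by permuting the $x_k$ and changing their signs. It preserves $f$, and $T(\sigma p)=T(p)$.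

**Textbook facts used below.** First, the Jacobian criterion: for $f_1,\dots,f_m\in\mathbb Q[X_1,\dots,X_N]$, the transcendence degree of $\mathbb Q(f_1,\dots,f_m)$ over $\mathbb Q$ is the rank of the Jacobian matrix over $\mathbb Q(X)$. Second, for a finitely generated field extension $L/F$ in characteristic $0$, $\dim_L\operatorname{Der}_F(L)=\operatorname{tr.deg}_FL$; in particular, if $0$ is the only $F$-derivation of $L$, then $L$ is algebraic over $F$. Third, the inverse function and constant rank theorems.

## 3. The coordinate system $C(T)$, its linearization, and the number $k(G)$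

In Section 4 we show that if $p'=(y_1,\dots,y_d)$ has the same lengths as a generic $p$ on a rigid graph, then $T(p')=T(p)$. So each coordinate vector $y_l$ satisfies $T_{y_l}\subset T(p)$. This is a condition on one vector in $U$, not on $d$ of them, and it suggests the following definition.

**Definition.** For a subspace $T\subset\mathbb K^E$ and $x\in U_{\mathbb K}$ let
$$C(T)=\{x\in U_{\mathbb K}:T_x\subset T\},\qquad K(T,x)=\{z\in U_{\mathbb K}:(\partial x)^{q-2}\,\partial z\,\partial u\in T\ \ \forall u\in U_{\mathbb K}\}.$$

The set $C(T)$ is the zero set of the polynomials $x\mapsto\langle\omega,(\partial x)^{q-1}\partial u\rangle$ with $\omega\in T^\perp$ and $u\in U$. Their derivative at $x$ in direction $z$ is $(q-1)\langle\omega,(\partial x)^{q-2}\partial z\,\partial u\rangle$, so $K(T,x)$ is the kernel of the Jacobian of this system at $x$. The set $C(T)$ is closed under scaling. If $T_x\subset T$ then $x\in K(T,x)$. Since $\partial$ kills constants, "$u\in U$" may be replaced by "$u\in\mathbb K^V$".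

**Example (the line).** Let $d=1$, let $G$ be connected, let $x$ be generic, and let $T=T_x$. For $z\in U$ put $\theta=\partial z/\partial x$. Dividing by $(\partial x)^{q-1}$, we see that $z\in K(T,x)$ iff $\theta\,\partial u\in\partial U$ for all $u$. A vector lies in $\partial U$ iff its signed sum around every cycle vanishes. Writing this for a cycle $i_1\dots i_mi_1$ and comparing coefficients of $u(i_t)$, as in Lemma 1, we see that $\theta$ must be constant on every cycle, hence on every block of $G$ (a maximal connected subgraph without a cut vertex of its own; a bridge is a block). Conversely, if $\theta$ is constant on blocks, then $\theta\,\partial u\in\partial U$ for all $u$, because each cycle lies in one block; in particular $\theta\,\partial x=\partial z$ for some $z\in U$. So $\dim K(T,x)$ is the number of blocks. In the same way $x'\in C(T)$ iff $(\partial x'/\partial x)^{q-1}$ is constant on blocks. Since $q-1$ is odd, this means that $\partial x'/\partial x$ is, and $C(T)=K(T,x)$. By Proposition 2, generic global rigidity on the line is the condition $\dim K(T,x)=1$.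

**Example ($K_4$ in the plane).** For generic $p$, $T(p)=\mathbb R^E$ since $\dim T(p)=6=|E|$. So $K(T(p),x_l)=C(T(p))=U$, of dimension $3$. More generally, if $G$ is rigid with $|E|=N$, then $K(T(p),x_l)=U$ has dimension $n-1$.

**The matrix $H(p)$.** To test $\dim K=1$ by linear algebra, let $S_l(p)$ be the space of all $(z,(u^{(i)})_{i\neq v_0})\in U\times P^{n-1}$ with
$$(\partial x_l)^{q-2}\,\partial z\,\partial\delta_i=\sum_k(\partial x_k)^{q-1}\,\partial u_k^{(i)}\qquad(i\in V\setminus v_0),$$
where $\delta_i$ is the $i$-th unit vector of $\mathbb R^V$. It is the kernel of a matrix $H_l(p)$ with $B:=(n-1)(1+N)$ columns whose entries are polynomials in $p$ with integer coefficients, of degree at most $q-1$. Put $H=H_1$. The $\delta_i$ with $i\neq v_0$ form a basis of $U$. So the projection $S_l(p)\to U$ to $z$ has image $K(T(p),x_l)$, and its kernel is $(\ker df_p)^{n-1}$. Hence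
$$\dim S_l(p)=\dim K(T(p),x_l)+(n-1)\dim\ker df_p. \tag{2}$$

**Definition ($k(G)$).** If $G$ is rigid, then for generic $p$ we have $\dim K(T(p),x_l)=\dim S_l(p)$ by (2). This does not depend on the generic point $p$, real or complex, by the remark on ranks. It does not depend on $l$ either: permute the coordinates, which leaves $T(p)$ unchanged. Call it $k(G)$.

Since $0\ne x_l\in K(T(p),x_l)\subset U$, we have $1\le k(G)\le n-1$. Moreover, near a generic $p$ the rank of $df$ and of $H_l$ cannot drop (semicontinuity) and cannot rise (it is maximal). So $df_{\tilde p}$ is injective and $\dim K(T(\tilde p),\tilde x_l)=k(G)$ for all $\tilde p=(\tilde x_1,\dots,\tilde x_d)$ near $p$.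

**Theorem 3.** Let $q\ge4$ be even, $d\ge1$, $n\ge2$.

1. If $G$ is rigid and $k(G)=1$, then every generic $p\in P$ is globally rigid in $\ell_q^d$.
2. If $G$ is not rigid, or $G$ is rigid and $k(G)\ge2$, then no generic $p\in P$ is globally rigid in $\ell_q^d$.
3. ($G$ is rigid and $k(G)=1$) $\iff$ $\operatorname{rank}H(p)=B-1$ for some $p\in P$ $\iff$ $\operatorname{rank}H(p)=B-1$ for all generic $p\in P$.

Consequently (a) and (b) hold for all even $q\ge4$ and all $d\ge1$.

For $K_4$ in the plane, $k(G)=3$, so by part 2 no generic framework is globally rigid in $\ell_q^2$.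

## 4. Equal lengths force equal tangent spaces

The next lemma turns equality of the vectors $f(p)$ and $f(p')$ into equality of the tangent spaces. The reason is that a generic value $f(p)$ is a smooth point of the closure of the image of $f$, so the image has only one tangent space there.

**Lemma 4.** Let $G$ be rigid, $p\in P_{\mathbb K}$ generic, $p'\in P_{\mathbb K}$, $f(p')=f(p)=a$. Then $p'$ is generic. Moreover there is an $N$-dimensional $\mathbb K$-submanifold $Y\ni a$ of $\mathbb K^E$ such that $f$ maps neighborhoods of $p$ and of $p'$ diffeomorphically (biholomorphically if $\mathbb K=\mathbb C$) onto neighborhoods of $a$ in $Y$. In particular $T(\tilde p)=T_{f(\tilde p)}Y$ for $\tilde p$ near $p$ or $p'$, and $T(p')=T(p)$.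

*Proof.* **Step 1: $p'$ is generic.** By the Jacobian criterion, with $\mathbb Q(p)\cong\mathbb Q(X)$, $\operatorname{tr.deg}\mathbb Q(a)=\operatorname{rank}df_p=N$. Since $a=f(p')$, $\mathbb Q(a)\subset\mathbb Q(p')$. So the $N$ coordinates of $p'$ generate a field of transcendence degree at least $N$ and are algebraically independent. As $G$ is rigid, $df_{p'}$ is injective.

**Step 2: the manifold $Y$.** Let $I=\{h\in\mathbb Q[w_e:e\in E]:h\circ f=0\}$. As $p$ is generic, $h\circ f=0$ iff $h(f(p))=0$, so $I=\{h:h(a)=0\}$ and $\mathbb Q(a)$ is the fraction field of $\mathbb Q[w]/I$. Let $h_1,\dots,h_r$ generate $I$. A derivation $D$ of $\mathbb Q(a)$ is determined by the vector $(Da_e)_e$, which lies in the kernel of the Jacobian $(\partial h_i/\partial w_e)(a)$ because $D(h_i(a))=0$. Conversely, let $\tau\in\mathbb Q(a)^E$ be in this kernel. For $h=\sum_ic_ih_i\in I$ we have $\sum_e\frac{\partial h}{\partial w_e}(a)\tau_e=\sum_ic_i(a)\sum_e\frac{\partial h_i}{\partial w_e}(a)\tau_e=0$, since $h_i(a)=0$. So $\tau$ defines a derivation of $\mathbb Q[w]/I$ into $\mathbb Q(a)$, which extends to $\mathbb Q(a)$. Hence the kernel has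 dimension $\dim\operatorname{Der}_{\mathbb Q}(\mathbb Q(a))=N$, and the Jacobian has rank $|E|-N$, over $\mathbb Q(a)$ and so over $\mathbb K$. Choose $|E|-N$ of the $h_i$ with independent differentials at $a$, and let $Y$ be their common zero set near $a$, an $N$-dimensional manifold.

**Step 3: $f$ is a local chart of $Y$ at both points.** All values of $f$ are zeros of $I$. So $f$ maps neighborhoods of $p$ and $p'$ into $Y$, with injective differential between manifolds of dimension $N$. The inverse function theorem gives the claim. $\square$

## 5. The case $k(G)=1$: the sum splits into its coordinates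

The plan is to recover the set of summands $g(x_l)$ from their sum, and then to apply Lemma 1 in each coordinate. Equality of sums is only $|E|$ equations. Lemma 4 provides more: we may move $p$ by scaling its coordinates, which does not change $T(p)$, and follow $p'$. When $k(G)=1$, $p'$ can only follow by scaling its own coordinates.

**Proposition 5.** Let $\mathbb K\in\{\mathbb R,\mathbb C\}$, $G$ rigid, $k(G)=1$, $p=(x_1,\dots,x_d)\in P_{\mathbb K}$ generic, $p'=(y_1,\dots,y_d)\in P_{\mathbb K}$, $f(p')=f(p)$. Then there are a permutation $\pi$ and $\zeta_l\in\mathbb K$ with $\zeta_l^q=1$ such that $y_l=\zeta_lx_{\pi(l)}$ for all $l$.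

For $\mathbb K=\mathbb R$ this gives $\zeta_l=\pm1$, so $p'\in B_dp$. This is part 1 of Theorem 3.

*Proof.* **Step 1: $n>2d$ if $n\ge3$, and $d=1$ if $n=2$.** This makes room for a dimension count in Step 5. If $n\ge3$ and $T(p)=\mathbb K^E$, then $K(T(p),x_l)=U_{\mathbb K}$ has dimension $n-1\ge2$, contrary to $k(G)=1$. So $|E|\ge N+1$ and $\frac{n(n-1)}2\ge d(n-1)+1$, which gives $n>2d$. If $n=2$, rigidity gives $d=N\le|E|\le1$.

**Step 2: if $n\geq3$, $G$ is 2-connected.** This is needed for Lemma 1. The graph is connected. If it had a cut vertex $v$, we could write $E=E_A\sqcup E_B$, both nonempty, for subgraphs $A,B$ covering $G$ and sharing only $v$. For $u\in\mathbb K^V$ let $u_A=u-u(v)$ on $A$ and $u_A=0$ on $B$, so that $\partial u_A=1_{E_A}\partial u$. Put $z=(x_1)_A$. For all $u$,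
$$(\partial x_1)^{q-2}\,\partial z\,\partial u=1_{E_A}(\partial x_1)^{q-1}\,\partial u=(\partial x_1)^{q-1}\,\partial u_A\in T(p).$$
So $z-z(v_0)\in K(T(p),x_1)$. It is not a multiple of $x_1$, since $\partial z=1_{E_A}\partial x_1$ while $\partial x_1$ has no zero entry. Hence $k(G)\ge2$, a contradiction.

**Step 3: independence.** Since $\dim T(p)=N=d(n-1)$ and $\dim T_{x_l}\le n-1$, the sum $T(p)=\sum_lT_{x_l}$ is direct. As $0\neq g(x_l)=(\partial x_l)^{q-1}\partial x_l\in T_{x_l}$, the vectors $g(x_1),\dots,g(x_d)$ are linearly independent. By Lemma 4, $p'$ is generic and $T(p')=T(p)=:T$. So $g(y_1),\dots,g(y_d)$ are linearly independent as well, and $K(T,y_l)$, of dimension $1$, is the line $\mathbb Ky_l$.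

**Step 4: $\operatorname{span}\{g(x_l)\}=\operatorname{span}\{g(y_l)\}$.** Here we move $p$ by scaling. For $\lambda\in\mathbb K^d$ near $(1,\dots,1)$ let $p_\lambda=(\lambda_1x_1,\dots,\lambda_dx_d)$. Then $T(p_\lambda)=T$. By Lemma 4 there is $p'(\lambda)=(y_l(\lambda))_l$ near $p'$, continuous in $\lambda$, with $f(p'(\lambda))=f(p_\lambda)$ and
$$T(p'(\lambda))=T_{f(p_\lambda)}Y=T(p_\lambda)=T.$$
So $y_l(\lambda)\in C(T)$, and it is near $y_l$. The equations of $C(T)$ have Jacobian kernel $\mathbb Ky_l$ at $y_l$, so near $y_l$ the set $C(T)$ is contained in a one-dimensional manifold, cut out by $n-2$ of them with independent differentials. On the other hand $C(T)$ contains a neighborhood of $y_l$ in the line $\mathbb Ky_l$, being closed under scaling. Two one-dimensional manifolds, one inside the other, agree locally. So near $y_l$ the set $C(T)$ is the line, and $y_l(\lambda)=\mu_l(\lambda)y_l$. Therefore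
$$\sum_l\lambda_l^q\,g(x_l)=\sum_l\mu_l(\lambda)^q\,g(y_l)\in\operatorname{span}\{g(y_m)\}.$$
The functions $\lambda_1^q,\dots,\lambda_d^q$ are linearly independent on any open set, so the vectors $(\lambda_l^q)_l$ span $\mathbb K^d$. Hence each $g(x_l)$ lies in $\operatorname{span}\{g(y_m)\}$, and the spans agree because both have dimension $d$. Write $g(y_l)=\sum_ka_{lk}\,g(x_k)$.

**Step 5: each row of $(a_{lk})$ has exactly one nonzero entry.** It has at least one. Suppose that two entries of row $l$ are nonzero, say $a_{l1},a_{l2}$ after relabelling. Then $d\ge2$, so by Step 1 $n\ge3$ and $n>2d$. The idea is that $x_1,x_2$ would be algebraically determined by too few numbers. Pick $w\ne v_0$. Since $p'$ is generic, $y_l(w)\neq0$. Put $\eta=y_l/y_l(w)$ and $b_k=a_{lk}/y_l(w)^q$, so that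
$$b_1g(x_1)+b_2g(x_2)=g(\eta)-\sum_{k\ge3}b_kg(x_k). \tag{3}$$
Let $\mathbb F=\mathbb Q\big(\eta(i)\ (i\ne v_0,w),\ b_1,\dots,b_d,\ x_3,\dots,x_d\big)$. As $\eta(v_0)=0$ and $\eta(w)=1$, the right side of (3) has entries in $\mathbb F$, and
$$\operatorname{tr.deg}\mathbb F\le(n-2)+d+(d-2)(n-1).$$
Let $D$ be an $\mathbb F$-derivation of $\mathbb F(x_1,x_2)\subset\mathbb K$. Applying $D$ to (3) gives $q\sum_{k=1,2}b_k(\partial x_k)^{q-1}\partial(Dx_k)=0$, that is, $df_p(b_1Dx_1,b_2Dx_2,0,\dots,0)=0$. As $df_p$ is injective and $b_1b_2\neq0$, $D=0$. So $\mathbb F(x_1,x_2)$ is algebraic over $\mathbb F$. All of $p$ lies in $\mathbb F(x_1,x_2)$, so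
$$d(n-1)=\operatorname{tr.deg}\mathbb Q(p)\le(n-2)+d+(d-2)(n-1).$$
This says $2(n-1)\le n-2+d$, i.e. $n\le d$, contradicting $n>2d$.

**Step 6: back to the line.** So $g(y_l)=a_lg(x_{\pi(l)})$ with $a_l\ne0$, and $\pi$ is injective since the $g(y_l)$ are independent. From $\sum_la_lg(x_{\pi(l)})=f(p')=f(p)=\sum_kg(x_k)$ and independence, $a_l=1$. Thus $(\partial y_l)^q=(\partial x_{\pi(l)})^q$ for every $l$. If $n\ge3$, Lemma 1 applies by Step 2 and gives $y_l=\zeta_lx_{\pi(l)}$ with $\zeta_l^q=1$. If $n=2$, the connected graph $G$ is a single edge and the same conclusion is immediate, since $y_l(v_0)=x_{\pi(l)}(v_0)=0$. $\square$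

## 6. Where the tangent space is constant, $f$ takes values in a linear space

Now let $k(G)\geq2$. Near a generic $p$, the configurations $\tilde p$ with $T(\tilde p)=T(p)$ form a manifold of dimension $dk$. We show that $f$ sends it into a linear space $\Lambda$ of the same dimension. This will give us straight lines in the target. The mechanism is Euler's identity $f(\tilde p)=\frac1qdf_{\tilde p}(\tilde p)\in T(\tilde p)$, differentiated once.

**Lemma 6** ($\mathbb K=\mathbb R$). Let $G$ be rigid, $p\in P$ generic, $T=T(p)$, $k=k(G)$. There are open neighborhoods $O_l\ni x_l$ in $U$ such that $M_l:=C(T)\cap O_l$ is a connected real-analytic $k$-dimensional submanifold with $T_{x_l}M_l=K(T,x_l)$. With the linear space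
$$\Lambda=df_p\Big(\prod_lK(T,x_l)\Big)\subset\mathbb R^E,\qquad\dim\Lambda=dk,$$
one has $f(\prod_lM_l)\subset\Lambda$.

**Example (the line).** Let $d=1$ and let $G$ be connected with blocks having edge sets $E_1,\dots,E_k$. By Section 3, $C(T)=K(T,x)$ is the linear space of $x'$ with $\partial x'=\theta\,\partial x$ and $\theta=\theta_b$ on $E_b$. With $g_b=1_{E_b}g(x)$ we get $f(x')=\sum_b\theta_b^q\,g_b$, and $\Lambda=\operatorname{span}(g_1,\dots,g_k)$.

*Proof of Lemma 6.* **Step 1: the Gauss map and its kernel.** On a neighborhood $O$ of $p$ where $df$ is injective let $\gamma:O\to\mathrm{Gr}(N,\mathbb R^E)$, $\gamma(\tilde p)=T(\tilde p)$. Recall that $T_S\mathrm{Gr}=\operatorname{Hom}(S,\mathbb R^E/S)$: the derivative of a moving subspace sends a vector of $S$ to the derivative, mod $S$, of any moving vector that extends it. As $df_{\tilde p}(u)$ with $u$ fixed is such a moving vector, $d\gamma_{\tilde p}(z)$ sends $df_{\tilde p}(u)$ to $d^2f_{\tilde p}(u,z)$ mod $T(\tilde p)$. By (1), letting $u$ have only one nonzero component $u_l$,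
$$\ker d\gamma_{\tilde p}=\{z:d^2f_{\tilde p}(u,z)\in T(\tilde p)\ \forall u\in P\}=\prod_lK(T(\tilde p),\tilde x_l). \tag{4}$$
For $\tilde p$ near $p$ this has the constant dimension $dk$. By the constant rank theorem, after shrinking $O$, $\Gamma=\gamma(O)$ is a submanifold, $d\gamma_{\tilde p}$ maps onto $T_{\gamma(\tilde p)}\Gamma$ for all $\tilde p\in O$, and $\gamma^{-1}(T)$ is a submanifold of dimension $dk$. For $\tilde p\in O$ we have $\dim T(\tilde p)=\dim T$, so
$$T(\tilde p)=T\iff T(\tilde p)\subset T\iff\tilde x_l\in C(T)\text{ for all }l .$$
Hence $\gamma^{-1}(T)=C(T)^d\cap O$.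

**Step 2: $C(T)$ is a manifold near $x_l$.** The equations of $C(T)$ have Jacobian kernel $K(T,x_l)$ of dimension $k$ at $x_l$. So $n-1-k$ of them have independent differentials at $x_l$. Their common zero set near $x_l$ is a $k$-dimensional analytic manifold $M_l'$ that contains $C(T)$ near $x_l$, with $T_{x_l}M'_l=K(T,x_l)$. By Step 1, $C(T)^d$ near $p$ is a $dk$-dimensional submanifold. It is contained in the $dk$-dimensional manifold $\prod_lM_l'$, hence open in it. Therefore $C(T)$ contains a neighborhood of $x_l$ in $M'_l$. Choose $O_l$ small, with $\prod_lO_l\subset O$, with $C(T)\cap O_l=M_l'\cap O_l$, and with this set connected. This gives $M_l$.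

**Step 3: $f$ maps $\gamma^{-1}(T)$ into a fixed linear space.** Let $W_1(S),\dots,W_s(S)$ be a smooth basis of $S^\perp$ for $S$ near $T$ in the Grassmannian, and put $\omega_i=W_i\circ\gamma$, after shrinking $O$ and the $O_l$ once more. By Euler's identity $\langle\omega_i(\tilde p),f(\tilde p)\rangle=0$ on $O$. Differentiate along $z$. The term $\langle\omega_i(\tilde p),df_{\tilde p}(z)\rangle$ vanishes, so
$$\langle d(\omega_i)_{\tilde p}(z),f(\tilde p)\rangle=0\qquad(\tilde p\in O,\ z\in P).$$
If $\gamma(\tilde p)=T$, then $d(\omega_i)_{\tilde p}(z)=(dW_i)_T(d\gamma_{\tilde p}(z))$, and $d\gamma_{\tilde p}(z)$ runs over all of $T_T\Gamma$. Hence for all $\tilde p\in\gamma^{-1}(T)$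
$$f(\tilde p)\in\Lambda^*:=\{b\in T:\langle(dW_i)_T(\tau),b\rangle=0\ \ \forall i,\ \forall\tau\in T_T\Gamma\},$$
a linear space that does not depend on $\tilde p$.

**Step 4: $\Lambda^*=\Lambda$.** Compute at $p$. For fixed $u$, differentiate $\langle\omega_i(\tilde p),df_{\tilde p}(u)\rangle=0$ along $z$ at $p$:
$$\langle d(\omega_i)_p(z),df_p(u)\rangle=-\langle\omega_i(p),d^2f_p(u,z)\rangle .$$
The $\omega_i(p)$ form a basis of $T^\perp$. So $df_p(u)\in\Lambda^*$ iff $d^2f_p(u,z)\in T$ for all $z$, which by (4) and the symmetry of $d^2f_p$ means $u\in\prod_lK(T,x_l)$. As $\Lambda^*\subset T=\operatorname{im}df_p$, this gives $\Lambda^*=\Lambda$. Finally $\dim\Lambda=dk$ because $df_p$ is injective. $\square$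

## 7. Counting orbits mod 2 when $G$ is not rigid or $k(G)\ge2$

We prove part 2 of Theorem 3.

**The case that $G$ is not rigid.** At a generic $p$ the rank of $df$ is maximal, so it is constant and less than $N$ near $p$. By the constant rank theorem the set $f^{-1}(f(p))$ is, near $p$, a manifold of positive dimension. It contains points outside the finite set $B_dp$. So $p$ is not globally rigid.

From now on $G$ is rigid, $k=k(G)\ge2$, $p\in P$ is generic and real, and $a=f(p)$. The map $f:P\to\mathbb R^E$ is proper: $G$ is connected and $p(v_0)=0$, so bounded edge lengths bound all $p(i)$.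

### 7.1 Why a plain degree count says nothing

Suppose first that $|E|=N$, as for $K_4$ in the plane. Then $f$ is a proper map between spaces of equal dimension, and it misses every vector with a negative coordinate. So its degree mod 2 is zero, and every regular value has an even number of preimages. This looks promising, but it is empty: by Lemma 4 the fiber over $a$ consists of generic points, it is a union of free $B_d$-orbits, and $|B_d|=2^dd!$ is already even. We must count orbits instead of points and ask whether the number of orbits in a fiber is even.

The number of orbits can change parity. Let $d=1$ and let $G$ be a single edge, so $f(x)=x^q$ on $\mathbb R$ and $B_1=\{\pm1\}$. There is one orbit over each positive value and none over a negative one. The parity changes at $0=f(0)$, and $0$ is the point with a nontrivial stabilizer. So orbit counting works only along a path that avoids the image of the points with nontrivial stabilizers. A line in a space of dimension $m$ can avoid a set of dimension at most $m-2$, but not in general one of dimension $m-1$. This is the place where $k\ge2$ enters.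

A second obstacle appears when $|E|>N$: the image of $f$ is then a set of dimension at most $N$ in a larger space, and we have no line in it along which to move. Lemma 6 deals with this. We restrict $f$ to a set $D$, the closure of the manifold in Lemma 6 together with its $B_d$-images, and the target becomes the linear space $\Lambda$.

The line with $k=2$ blocks already shows the whole picture. By the example in Section 6, $f$ is $(\theta_1,\theta_2)\mapsto(\theta_1^q,\theta_2^q)$ in the basis $g_1,g_2$ of $\Lambda$, and $a=(1,1)$. Move along $a+t(1,-\frac12)$, which avoids the image $(0,0)$ of the only point with a nontrivial stabilizer. The fiber has four points, hence two orbits, for $-1<t<2$; it has two points, hence one orbit, at $t=-1$ and $t=2$; otherwise it is empty. So the number of orbits is even except at isolated $t$. Since the count at isolated values can be odd, we must always speak about punctured neighborhoods.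

### 7.2 The set $D$

Take $T$, $M_l$, $\Lambda$ from Lemma 6 and put $\mathcal M=\prod_lM_l$. Let $C_l\subset U$ be the real Zariski closure of $M_l$.

**Step 1: $C_l$ is irreducible of dimension $k$.** If a product of two polynomials vanishes on the connected analytic manifold $M_l$, one of them does. So $I(M_l)$ is prime. Let $\kappa=\operatorname{Frac}(\mathbb R[U]/I(M_l))$; then $\dim C_l=\operatorname{tr.deg}_{\mathbb R}\kappa$. Some $k$ of the linear coordinates of $U$ are local coordinates on $M_l$ at $x_l$. Their values on $M_l$ fill an open subset of $\mathbb R^k$, so no nonzero polynomial in them lies in $I(M_l)$, and $\operatorname{tr.deg}\kappa\ge k$. Conversely, let $h_1,\dots,h_{n-1-k}\in I(M_l)$ be defining polynomials of $C(T)$ with independent differentials at $x_l$. An $\mathbb R$-derivation of $\kappa$ is determined by its values on the coordinate functions, and these form a vector in the kernel of the Jacobian of $(h_i)$ over $\kappa$. A maximal minor of this Jacobian is nonzero at $x_l\in M_l$, so it is nonzero in $\kappa$, and the Jacobian has rank $n-1-k$. So $\operatorname{tr.deg}\kappa=\dim_\kappa\operatorname{Der}_{\mathbb R}(\kappa)\le k$.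

**Step 2: $D$ and its image.** Let
$$D_1=\prod_lC_l,\qquad D=\bigcup_{\sigma\in B_d}\sigma D_1,$$
real algebraic sets in $P$. A polynomial that vanishes on $\mathcal M$ vanishes on $D_1$: fix all but one of the variables $x_l$ and replace $M_l$ by $C_l$, one $l$ at a time. So $D_1$ is the Zariski closure of the connected analytic manifold $\mathcal M$. Hence it is irreducible, and $\dim D_1=dk$. Since $f(\mathcal M)\subset\Lambda$ and $\Lambda$ is given by linear equations, $f(D_1)\subset\Lambda$. As $f$ is $B_d$-invariant, $f(D)\subset\Lambda$.

**Step 3: $f|_{\mathcal M}$ at $p$.** Since $T_p\mathcal M=\prod_lK(T,x_l)$, $df_p$ maps $T_p\mathcal M$ isomorphically onto $\Lambda$. So $f|_{\mathcal M}:\mathcal M\to\Lambda$ is a local diffeomorphism at $p$.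

### 7.3 Bad values have codimension two in $\Lambda$

We use standard facts on semialgebraic sets. Dimension does not increase under semialgebraic maps. An infinite semialgebraic set has dimension at least $1$, and a semialgebraic set has finitely many connected components, so finitely many isolated points. By Hardt's theorem a semialgebraic map is trivial over the pieces of a finite semialgebraic partition of the target; hence a surjective semialgebraic map $A\to A'$ all of whose fibers have dimension at least $1$ satisfies $\dim A'\le\dim A-1$.

**Step 1: points with a stabilizer.** Let $\mathrm{Fix}=\{\tilde p\in D:\sigma\tilde p=\tilde p\text{ for some }1\ne\sigma\in B_d\}$. If $\tilde p=(y_1,\dots,y_d)$ is fixed by $\sigma\ne1$, then either $\sigma$ only changes signs and some $y_l=0$, or $\sigma$ moves an index and $y_l=\pm y_m$ for some $l\ne m$. Each $\sigma D_1$ is a product, in some order, of the $d$ sets $\pm C_j$, each of dimension $k$. On it, each of these conditions determines $y_l$ from the other coordinates, so the set it defines projects injectively to a product of $d-1$ of the factors. Hence $\dim\mathrm{Fix}\le(d-1)k\le dk-2$,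 by $k\ge2$, and $\dim f(\mathrm{Fix})\le dk-2$.

**Step 2: values with infinitely many preimages.** Let $\mathrm{Crit}=\{\tilde p\in P:df_{\tilde p}\text{ not injective}\}$. This is an algebraic set, it is $B_d$-invariant because $df_{\sigma\tilde p}\circ\sigma=df_{\tilde p}$, and it does not contain $p$. As $D_1\ni p$ is irreducible, $\dim(D_1\cap\mathrm{Crit})\le dk-1$, and so $\dim(D\cap\mathrm{Crit})\le dk-1$. Let $Q$ be the set of $b\in\Lambda$ for which $D\cap f^{-1}(b)$ is infinite. It is semialgebraic by Hardt's theorem. Let $b\in Q$. Points of $f^{-1}(b)\setminus\mathrm{Crit}$ are isolated in $f^{-1}(b)$, and $D\cap f^{-1}(b)$ has only finitely many isolated points. So $D\cap\mathrm{Crit}\cap f^{-1}(b)$ is infinite, hence of dimension at least $1$. Applying the consequence of Hardt's theorem to $f:D\cap\mathrm{Crit}\cap f^{-1}(Q)\to Q$, we get $\dim Q\le dk-2$.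

**Step 3: $a$ is not bad.** Put $B'=f(\mathrm{Fix})\cup Q$, a semialgebraic set of dimension at most $dk-2$. By Lemma 4 all points of $f^{-1}(a)$ are generic. So their coordinate vectors satisfy $y_l\ne0$ and $y_l\neq\pm y_m$, their stabilizers in $B_d$ are trivial, and $df$ is injective at them. Thus $a\notin f(\mathrm{Fix})$. Also $f^{-1}(a)$ is discrete, and it is compact because $f$ is proper, so it is finite and $a\notin Q$.

**Step 4: the line.** The directions $\pm(b-a)/|b-a|$, $b\in B'$, form a set of dimension at most $dk-2$ in the unit sphere of $\Lambda$, which has dimension $dk-1$. So there is $v\in\Lambda\setminus0$ such that the line $\ell=\{a+tv:t\in\mathbb R\}\subset\Lambda$ misses $B'$. Let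
$$R=D\cap f^{-1}(\ell),\qquad f(r)=a+\tau(r)v\quad(r\in R).$$
The set $R$ is real algebraic, and $\tau$ is the restriction of the real polynomial $\langle f-a,v\rangle/|v|^2$. The map $\tau:R\to\mathbb R$ is proper because $f$ is. Its fibers are finite because $\ell\cap Q=\emptyset$, so $\dim R\le1$. As $\ell\cap f(\mathrm{Fix})=\emptyset$, $B_d$ acts freely on $R$, and it preserves $\tau$. So
$$\nu(t)=|\tau^{-1}(t)|/|B_d|\in\mathbb Z_{\ge0}$$
is the number of orbits over $a+tv$.

### 7.4 The parity of the number of orbits

**Lemma 7.** Every $t_0\in\mathbb R$ has a punctured neighborhood in $\mathbb R$ on which the parity of $\nu$ is constant.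

*Proof.* The real curve $R$ may be singular, and real points may appear or disappear. They do so in conjugate pairs, which we see by passing to the complexification.

**Step 1: the complex curve.** Let $R_{\mathbb C}\subset P_{\mathbb C}$ be the set of common complex zeros of $I(R)\subset\mathbb R[P]$. It is invariant under complex conjugation and under $B_d$, and $R_{\mathbb C}\cap P=R$. If $h_1+\mathrm ih_2$, with $h_1,h_2$ real polynomials, vanishes on $R$, then $h_1,h_2\in I(R)$; so $R$ is Zariski dense in $R_{\mathbb C}$, and $\dim R_{\mathbb C}=\dim R\le1$. Extend $\tau$ to $R_{\mathbb C}$ by the same polynomial. Let $Z$ be a one-dimensional irreducible component of $R_{\mathbb C}$. The closures of the sets $R\cap Z_i$, over all components $Z_i$, cover $R_{\mathbb C}$. So $Z$ is contained in one of them, which must be that of $R\cap Z$. Hence $R\cap Z$ is dense in $Z$, and so infinite. As $\tau|_R$ has finite fibers, $\tau$ is not constant on $Z$. It follows that $\tau:R_{\mathbb C}\to\mathbb C$ has finite fibers. It also follows that the set $\Sigma$ of points of $R_{\mathbb C}$ which are isolated, or singular, or at which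 $\tau$ is not a local biholomorphism, is finite: a curve has finitely many isolated and singular points, and infinitely many critical points of $\tau$ on the smooth part of a component $Z$ would make $\tau$ constant on $Z$.

**Step 2: small balls and a small disc.** Let $\tau^{-1}(t_0)\cap R=\{r_1,\dots,r_m\}$, possibly empty. Choose $\rho>0$ such that the closed balls $\bar{\mathcal B}_j\subset P_{\mathbb C}$ of radius $\rho$ about the $r_j$ are disjoint and $R_{\mathbb C}\cap\bar{\mathcal B}_j\setminus\{r_j\}$ contains no point of the finite sets $\Sigma$ and $\tau^{-1}(t_0)$. On the compact set $R_{\mathbb C}\cap\partial\mathcal B_j$ we have $\tau\ne t_0$. So there is an open disc $\Delta\subset\mathbb C$ centered at $t_0$ with $\tau^{-1}(\Delta)\cap R_{\mathbb C}\cap\partial\mathcal B_j=\emptyset$ for all $j$. By properness of $\tau|_R$ we may take $\Delta$ so small that also $\tau^{-1}(t)\cap R\subset\bigcup_j\mathcal B_j$ for all real $t\in\Delta$.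

**Step 3: local coverings.** Put $W_j=R_{\mathbb C}\cap\mathcal B_j\cap\tau^{-1}(\Delta)$. The map $\tau:W_j\to\Delta$ is proper: for compact $L\subset\Delta$ the set $R_{\mathbb C}\cap\bar{\mathcal B}_j\cap\tau^{-1}(L)$ is compact and misses $\partial\mathcal B_j$. Over the connected set $\Delta\setminus\{t_0\}$ there are no points of $\Sigma$ in $W_j$, so $\tau$ is a local homeomorphism there. A proper local homeomorphism is a finite covering, so over $\Delta\setminus\{t_0\}$ the fiber has a constant number $m_j\ge0$ of points.

**Step 4: conjugation.** As $r_j$ and $t_0$ are real and $\tau$ has real coefficients, $W_j$ is invariant under conjugation. For real $t\in\Delta\setminus\{t_0\}$, conjugation acts on the $m_j$ points of $W_j\cap\tau^{-1}(t)$, and its fixed points are exactly the points of $R$ among them. Therefore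
$$h_j(t):=|R\cap\mathcal B_j\cap\tau^{-1}(t)|\equiv m_j\pmod2 .$$

**Step 5: from points to orbits.** $B_d$ acts on $P_{\mathbb C}$ by isometries that preserve $R$, $R_{\mathbb C}$ and $\tau$. So $h_j(t)$ and $m_j$ depend only on the $B_d$-orbit of $r_j$. Because the action on $R$ is free, every orbit on $\tau^{-1}(t_0)\cap R$ has exactly $|B_d|$ elements. Hence for real $t\in\Delta\setminus\{t_0\}$
$$\nu(t)=\frac1{|B_d|}\sum_jh_j(t)=\sum_{\text{orbits of }r_j}h_j(t)\equiv\sum_{\text{orbits of }r_j}m_j\pmod2,$$
and the last sum does not depend on $t$. $\square$

Let $e(t_0)\in\mathbb Z/2$ be the parity of $\nu$ on small punctured neighborhoods of $t_0$. If $t$ is close to $t_0$ and $t\neq t_0$, then a small neighborhood of $t$ lies in the punctured neighborhood of $t_0$, so $e(t)=e(t_0)$. Thus $e$ is locally constant, hence constant on $\mathbb R$. Some coordinate of $v$ is nonzero, so as $t\to+\infty$ or as $t\to-\infty$ the vector $a+tv$ has a negative coordinate. Since $f\ge0$, $\nu(t)=0$ there, and $e\equiv0$. In particular $\nu(t)$ is even for all small $t\ne0$.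

### 7.5 The second realization

By Step 3 of 7.2, for small $t\ne0$ there is $p_t\in\mathcal M\subset D$ with $f(p_t)=a+tv$ and $p_t\to p$ as $t\to0$. So $\nu(t)\ge1$, and being even, $\nu(t)\ge2$: there is $\tilde p_t\in D$ with $f(\tilde p_t)=a+tv$ and $\tilde p_t\notin B_dp_t$. As $f$ is proper, along some sequence $t\to0$ the points $\tilde p_t$ converge to a point $\tilde p$, and $f(\tilde p)=a$.

Suppose $\tilde p=\sigma p$ with $\sigma\in B_d$. Then $\sigma^{-1}\tilde p_t\to p$ and $f(\sigma^{-1}\tilde p_t)=f(\tilde p_t)=f(p_t)$. As $df_p$ is injective, $f$ is injective near $p$. So $\sigma^{-1}\tilde p_t=p_t$ for small $t$ in the sequence, contradicting $\tilde p_t\notin B_dp_t$. Hence $f(\tilde p)=f(p)$ and $\tilde p\notin B_dp$: $p$ is not globally rigid. This proves part 2 of Theorem 3. $\square$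

## 8. The rank of $H(p)$, the dichotomy (a), and the algorithm (b)

**Part 3 of Theorem 3.** Let $p\in P$ be arbitrary. The space $K(T(p),x_1)$ is nonzero: it contains $x_1$, and it equals $U$ if $x_1=0$. So by (2), if $df_p$ is not injective, then $\dim S_1(p)\ge1+(n-1)\ge2$. If $df_p$ is injective, then $\dim S_1(p)=\dim K(T(p),x_1)\ge1$. Hence $\operatorname{rank}H(p)=B-\dim S_1(p)\le B-1$ always, with equality iff $df_p$ is injective and $\dim K(T(p),x_1)=1$. If equality holds at one $p$, then some $(B-1)$-minor of $H$, a polynomial with integer coefficients, is not identically zero, and equality holds at all generic $p$. At a generic $p$, equality means precisely that $G$ is rigid with $k(G)=1$. $\square$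

**Statement (a).** If $n=1$ every configuration is globally rigid. If $n\ge2$, the configurations whose translate in $P$ is generic have full measure, and by parts 1 and 2 either all of them or none of them are globally rigid. So $\mathcal{GR}_q(G,d)$ or its complement has measure zero. $\square$

**Statement (b).** If $n=1$, answer "complement null". Otherwise choose the coordinates $p(i)_k$, $i\ne v_0$, independently and uniformly from $\{1,\dots,2(q-1)B\}$, set $p(v_0)=0$, compute $\operatorname{rank}H(p)$ exactly, and answer "complement null" iff the rank is $B-1$. For fixed $q,d$ this is an integer matrix of size polynomial in $n$ with entries of $O(\log n)$ bits, so fraction-free Gaussian elimination runs in polynomial time. By parts 1–3, the complement is null iff $\operatorname{rank}H=B-1$ at some point. So the answer "complement null" is always correct. If the complement is null, some $(B-1)$-minor is a nonzero polynomial of degree at most $(q-1)B$, and by the Schwartz–Zippel lemma it vanishes at the random point with probability at most $\frac12$. So the wrong answer has probability at most $\frac12$, and repetition makes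 this one-sided error exponentially small. $\square$

Thus the $\ell_q$-analogue of the theorem, parts (a) and (b), holds for every even $q\ge4$ and every $d\ge1$, in particular for all $d\ge3$.

## 9. Graphs with $k(G)=1$, complex fibers, and the exceptional set

The statements of this section are not used in the proof above. The first gives examples with $k(G)=1$ in dimension $d\ge2$.

**Proposition 8.** If $n\ge3$, $G$ is rigid and $G-v$ is rigid for every $v\in V$, then $\mathcal{GR}_q(G,d)$ has null complement.

*Proof.* We show $k(G)=1$ and apply part 1. Let $p$ be generic, $T=T(p)$, $z\in K(T,x_1)$.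

**Step 1: localize at a vertex.** For $i\in V$ write $(\partial x_1)^{q-2}\,\partial z\,\partial\delta_i=\sum_k(\partial x_k)^{q-1}\,\partial u_k$. The left side vanishes on the edges of the rigid graph $G-i$, so each $u_k$ is constant on $V\setminus i$. Subtracting constants, we may take $u_k=c_k(i)\delta_i$. Cancelling $(\partial\delta_i)_e=\pm1$, we get for every edge $e$ and either endpoint $i$ of $e$
$$(\partial x_1)_e^{q-2}(\partial z)_e=\sum_kc_k(i)\,(\partial x_k)_e^{q-1}.$$

**Step 2: the $c_k$ are constant.** Comparing the two endpoints gives $\sum_k(\partial x_k)^{q-1}\,\partial c_k=0$. As $G$ is rigid, each $c_k$ is constant. So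
$$\partial z=c_1\,\partial x_1+\sum_{k\ge2}c_k\,\frac{(\partial x_k)^{q-1}}{(\partial x_1)^{q-2}}.$$

**Step 3: $c_2=\dots=c_d=0$.** The cycle space of $G$ has dimension $|E|-n+1\ge N-(n-1)=(d-1)(n-1)\ge d-1$. Choose linearly independent cycle vectors $\kappa_1,\dots,\kappa_{d-1}\in\mathbb Q^E$. They are orthogonal to $\partial z$ and $\partial x_1$, so
$$\sum_{k\ge2}c_k\,\psi_s(x_k)=0,\qquad\psi_s(x)=\sum_e\kappa_s(e)\frac{(\partial x)_e^{q-1}}{(\partial x_1)_e^{q-2}}\qquad(s=1,\dots,d-1).$$
The polynomials $(\partial x)_e^{q-1}$, $e\in E$, are linearly independent on $\mathbb R^V$: for $e=ij$ the monomial $x(i)^{q-2}x(j)$ occurs in no other one. Being translation invariant, they are independent on $U$. So the $\psi_s$ are linearly independent polynomials over $\mathbb Q(x_1)$, because the $\kappa_s$ are independent. Hence $\det(\psi_s(X_k))_{s;\,k\ge2}$ is a nonzero polynomial in independent variable vectors $X_2,\dots,X_d$. It does not vanish at $x_2,\dots,x_d$, whose coordinates are algebraically independent over $\mathbb Q(x_1)$. So $c_2=\dots=c_d=0$, and $z=c_1x_1$. $\square$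

**Example ($K_5$ in the plane).** Extend the configuration of $K_4$ in Section 2 by a fifth vertex $w$ at $(3,5)$. A kernel vector of $df$ vanishes on $K_4$. The edges from $w$ to the vertices at $(0,0)$ and $(1,0)$ give two linear equations for $u(w)$ with determinant $5^{q-1}(3^{q-1}-2^{q-1})\ne0$. So $u(w)=0$ and $K_5$ is rigid. All its graphs $G-v$ are $K_4$, hence rigid. By Proposition 8, almost every framework on $K_5$ is globally rigid in $\ell_q^2$, while almost no framework on $K_4$ is.

**Proposition 9.** If $n\ge3$ and $\mathcal{GR}_q(G,d)$ has null complement, then $G$ is 2-connected and $G-e$ is rigid for each $e\in E$.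

*Proof.* By part 2, $G$ is rigid and $k(G)=1$. So Step 2 of Proposition 5 gives 2-connectivity. Suppose $G-e$ is not rigid and let $p$ be generic. For $\tilde p$ near $p$, $df_{\tilde p}$ is injective but its composition with the projection to $\mathbb R^{E-e}$ is not. So the unit vector $\delta_e\in\mathbb R^E$ lies in $T(\tilde p)$, and $u(\tilde p):=df_{\tilde p}^{-1}(\delta_e)$ is analytic. Differentiating $df_{\tilde p}(u(\tilde p))=\delta_e$ along $z$ at $p$ gives $d^2f_p(u,z)\in T(p)$ for all $z$, where $u=u(p)$. So $u_l\in K(T(p),x_l)=\mathbb Rx_l$, say $u_l=a_lx_l$, and $q\sum_la_lg(x_l)=\delta_e$. Hence $(a_l)\neq0$ and $\sum_la_lg(x_l)_{e'}=0$ for all $e'\ne e$. By Step 1 of Proposition 5, $|E|-1\ge N\ge d$, so we can choose distinct edges $e'_1,\dots,e'_d\neq e$. The polynomials $(x(i)-x(j))^q$, $ij\in E$, are linearly independent on $\mathbb R^V$, since the monomial $x(i)^{q-1}x(j)$ occurs in only one. They are translation invariant, so they are independent on $U$. Therefore the polynomial $\det(g(x_l)_{e'_s})_{s,l}$ on $P$ is not identically zero, so it is nonzero at the generic $p$. This forces $a_l=0$ for all $l$,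 a contradiction. $\square$

**Proposition 10.** For $n\ge2$, $\mathcal{GR}_q(G,d)$ has null complement iff for every generic $p\in P_{\mathbb C}$ the fiber $f^{-1}(f(p))\subset P_{\mathbb C}$ is a single orbit of $\mu_q\wr S_d$ (permutations of the $x_l$, and multiplication of each $x_l$ by a $q$-th root of unity).

*Proof.* If the complement is null, then by part 2 $G$ is rigid with $k(G)=1$, and Proposition 5 over $\mathbb C$ gives the claim; the orbit lies in the fiber since $f$ is invariant. Conversely, let $p\in P$ be real and generic, and let $p'=(y_1,\dots,y_d)\in P$ with $f(p')=f(p)$. Then $y_l=\zeta_lx_{\pi(l)}$ with both sides real and $x_{\pi(l)}\ne0$. So $\zeta_l=\pm1$ and $p'\in B_dp$. $\square$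

**Remark (the exceptional set).** $\mathcal{GR}_q(G,d)$ is defined by a first-order formula over $\mathbb R$, so it is semialgebraic. A null semialgebraic set is contained in a proper algebraic subset. So whichever of $\mathcal{GR}_q(G,d)$ and its complement is null lies in a proper algebraic subset of $(\mathbb R^d)^V$. By part 3, a single $p$ with $\operatorname{rank}H(p)=B-1$ certifies that every generic configuration is globally rigid.
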